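# Multipliers of the Dirichlet space on plane regions and Riemann surfaces

## 1. Simply connected regions: the coordinate of the disc is a multiplier

Let $\Omega$ be a connected open set in the plane (a plane region) or, more generally, a connected Riemann surface.

**Definition 1.** The Dirichlet space $D(\Omega)$ consists of the analytic functions $f$ on $\Omega$ with $\int_\Omega|f'|^2\,dA<\infty$, where $dA$ is area measure. On a surface the integral means $\frac i2\int_\Omega df\wedge\overline{df}$. A *multiplier* is an analytic function $\varphi$ on $\Omega$ such that $\varphi f\in D(\Omega)$ for every $f\in D(\Omega)$. The vector space of multipliers is $M(\Omega)$.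

Since $1\in D(\Omega)$, we have $M(\Omega)\subset D(\Omega)$. The constants lie in both spaces, and the question is about nonconstant functions. Both spaces are conformally invariant: if $\chi:\Omega\to\Omega'$ is biholomorphic, the change of variables formula shows that $f\mapsto f\circ\chi$ maps $D(\Omega')$ onto $D(\Omega)$ and preserves the integral, and hence it maps $M(\Omega')$ onto $M(\Omega)$.

Fix $z_0\in\Omega$ and put
$$H=\{f\in D(\Omega):f(z_0)=0\},\qquad \langle f,g\rangle=\int_\Omega f'\overline{g'}\,dA,\qquad \|f\|^2=\langle f,f\rangle .$$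
On a surface $f'\overline{g'}\,dA$ stands for $\frac i2\,df\wedge\overline{dg}$. If we fix a smooth positive area form, all such forms are functions times that form, so pointwise inequalities between them make sense. We keep the planar notation throughout.

**Definition 2.** A positive measure $\mu$ on $\Omega$ is a *Carleson measure* (for $D(\Omega)$) if there is a constant $A$ with $\int_\Omega|f|^2\,d\mu\le A\|f\|^2$ for all $f\in H$.

**Lemma 3.** Let $\varphi\in D(\Omega)$ be bounded and let $|\varphi'|^2dA$ be a Carleson measure. Then $\varphi\in M(\Omega)$.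

*Proof.* Let $f\in D(\Omega)$, $c=f(z_0)$ and $f_0=f-c\in H$. Then
$$(\varphi f)'=\varphi f'+c\,\varphi'+\varphi'f_0 .$$
The first term is in $L^2$ because $\varphi$ is bounded, the second because $\varphi\in D(\Omega)$, the third because $|\varphi'|^2dA$ is a Carleson measure. $\square$

**Example.** Let $\Omega=\mathbb D$ be the unit disc, $z_0=0$, and $f=\sum_{n\ge1}a_nz^n\in H$. Integration in polar coordinates gives
$$\int_{\mathbb D}|f|^2dA=\pi\sum_{n\ge1}\frac{|a_n|^2}{n+1},\qquad \|f\|^2=\pi\sum_{n\ge1}n|a_n|^2 .$$
As $\frac1{n+1}\le\frac n2$ for $n\ge1$, we get $\int_{\mathbb D}|f|^2dA\le\frac12\|f\|^2$. So area measure is a Carleson measure for the disc.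

**Proposition 4.** Let $\Omega$ be a simply connected plane region. If $D(\Omega)$ contains a nonconstant function, then so does $M(\Omega)$.

*Proof.* If $\Omega=\mathbb C$ and $f\in D(\mathbb C)$, the mean value property over $|z-a|<r$ gives $|f'(a)|^2\le\frac1{\pi r^2}\int|f'|^2dA$. Letting $r\to\infty$ we get $f'=0$, so there is nothing to prove. If $\Omega\ne\mathbb C$, the Riemann mapping theorem and conformal invariance reduce us to $\Omega=\mathbb D$. There $\varphi(z)=z$ is bounded, $\varphi\in D(\mathbb D)$, and $|\varphi'|^2dA=dA$ is a Carleson measure by the example. Lemma 3 applies. $\square$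

**Two regions that are not simply connected.** On $\mathbb C\setminus\{0\}$ let $f'=\sum_{n\in\mathbb Z}c_nz^n$. By orthogonality on circles, $\int|f'|^2dA=2\pi\sum|c_n|^2\int_0^\infty r^{2n+1}dr$, and every one of these integrals diverges; so $D(\mathbb C\setminus\{0\})$ is just the constants. On $\{|z|>1\}$, which is conformally the punctured disc, the same computation on $0<|z|<1$ shows that $f'$ has no terms with $n\le-1$. So $f$ extends over the puncture, we are back in the disc, and $1/z$ is a nonconstant multiplier of $D(\{|z|>1\})$.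

What changes in general? The proof used two things: a Riemann map, which hands us a distinguished bounded function, and a concrete inequality $\int|f|^2dA\le\frac12\|f\|^2$. A general region, and even more a general surface, has neither. All we are given is one nonconstant $F\in D(\Omega)$. The conjecture, from the paper "Bounded Analytic Functions in the Dirichlet Space", is that this is enough: *if $\Omega$ has nonconstant analytic functions with finite Dirichlet integral, then it has nonconstant multipliers of the Dirichlet space*. It is true, in the following stronger form.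

**Theorem 5.** Let $\Omega$ be a connected Riemann surface (for instance a plane region) and let $F_1,F_2,\dots$ be a finite or countable family in $D(\Omega)$. There is a zero-free $\psi\in M(\Omega)$ such that $\psi F_j\in M(\Omega)$ for all $j$.

**Corollary 6.** If $D(\Omega)$ contains a nonconstant $F$, then $M(\Omega)$ contains a nonconstant function.

*Proof.* Take $\psi$ from Theorem 5 for the family $\{F\}$. If $\psi$ and $\psi F$ were both constant, $F=(\psi F)/\psi$ would be constant. $\square$

**Theorem 7.** $M(\Omega)$ is dense in $D(\Omega)$: for each $F\in D(\Omega)$ there are $\varphi_n\in M(\Omega)$ with $\varphi_n(z_0)=F(z_0)$ and $\int_\Omega|\varphi_n'-F'|^2dA\to0$.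

## 2. A bounded function of finite Dirichlet integral that is not a multiplier

The natural first attempt is to make $F$ bounded. Richter and Shields (Theorem 1) prove that for a plane region every $f\in D(\Omega)$ is a quotient of two bounded analytic functions with finite Dirichlet integral. So as soon as $D(\Omega)$ is nontrivial there is a bounded nonconstant $F\in D(\Omega)$, and in $(Ff)'=Ff'+F'f$ the first term is harmless. The attempt stops at the second term: we need $\int|F'|^2|f|^2dA<\infty$, and $f$ may be unbounded exactly where $|F'|^2$ is concentrated. Here is an example, in the disc itself.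

**Example 8.** On $\mathbb D$ put $\ell(z)=1-\log(1-z)$, $h=\ell^{1/3}$ (principal branches) and $F=e^{ih}$. Then $F$ is bounded, $F$ and $h$ lie in $D(\mathbb D)$, but $Fh\notin D(\mathbb D)$.

To check this, write $r=|1-z|<2$. Then $\operatorname{Re}\ell=1-\log r\ge1-\log2>0$ and $|\operatorname{Im}\ell|<\pi/2$. We have $h'=\frac13\ell^{-2/3}(1-z)^{-1}$, so with $s=1-\log r$
$$\int_{\mathbb D}|h'|^2dA\le\frac{2\pi}9\int_0^2(1-\log r)^{-4/3}\,\frac{dr}r=\frac{2\pi}9\int_{1-\log2}^\infty s^{-4/3}\,ds<\infty .$$
With $\theta=\arg\ell\in(-\frac\pi2,\frac\pi2)$ we have $|\sin(\theta/3)|\le|\sin\theta|$, hence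
$$|\operatorname{Im}h|=|\ell|^{1/3}|\sin(\theta/3)|\le|\ell|^{-2/3}|\operatorname{Im}\ell|\le\tfrac\pi2(1-\log2)^{-2/3}=:m .$$
Thus $e^{-m}\le|F|\le e^m$, and $F'=ih'F$ gives $F\in D(\mathbb D)$. Now $(Fh)'=Fh'+ih'Fh$, where $Fh'\in L^2$, while $|h'Fh|^2\ge\frac19e^{-2m}|\ell|^{-2/3}r^{-2}$. The sector $\{1-re^{i\theta}:0<r<1,\ |\theta|<\pi/4\}$ lies in $\mathbb D$, because $|1-re^{i\theta}|^2=1-2r\cos\theta+r^2<1$ for $r<\sqrt2<2\cos\theta$. On it $|\ell|\le1-\log r+\frac\pi2\le3(1-\log r)$, so for some $c>0$
$$\int_{\mathbb D}|h'Fh|^2dA\ge c\int_0^1(1-\log r)^{-2/3}\,\frac{dr}r=c\int_1^\infty s^{-2/3}ds=\infty .$$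

A second attempt is to damp the measure $|F'|^2dA$ where $F$ is large, and ask whether $|F'|^2(1+|F|^2)^{-2}dA$ is a Carleson measure. For the single test function $f=F$ all is well, because $x(1+x)^{-2}\le\frac14$ gives $\int|F|^2|F'|^2(1+|F|^2)^{-2}dA\le\frac14\|F\|^2$. For other $f$ it fails: in Example 8 the function $F$ is bounded, so the damping factor is bounded below and does nothing. The factor $|F|^2$ knows about only one function. We need a damping factor $\rho=\sum|f_i|^2$ that is large wherever *some* member of the unit ball of $H$ is large in a way that matters, and yet is built from few enough functions that $\sum\|f_i\|^2$ is finite.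

## 3. The Hilbert space $H$

This section collects the routine facts. The surface $\Omega$ is second countable by Radó's theorem.

**Pointwise bounds.** Take a coordinate chart onto a disc of radius $2$. By the mean value property, at points $p$ of the concentric disc of radius $1$ we have $|f'(p)|^2\le\frac1\pi\|f\|^2$, with the derivative in that coordinate. Cover a compact $K\subset\Omega$ by finitely many such discs of radius $1$, join their centers to $z_0$ by paths, cover these by finitely many more, and integrate $f'$ from $z_0$. This gives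
$$\sup_K|f|\le C_K\|f\|\qquad(f\in H).\tag{1}$$

**Completeness and separability.** By (1) a Cauchy sequence $(f_n)$ in $H$ converges locally uniformly to an analytic $f$ with $f(z_0)=0$, and $f_n'\to f'$ locally uniformly. Fatou's lemma gives $\|f-f_n\|\le\liminf_m\|f_m-f_n\|$, so $f_n\to f$ in $H$. So $H$ is a Hilbert space, and convergence in $H$ implies locally uniform convergence. The map $f\mapsto df$ embeds $H$ isometrically in the separable space of $L^2$ one-forms, so $H$ is separable.

**Kernels.** By (1), by the bound on $f'$ and by the Riesz theorem there are $k_z,\ell_z\in H$ with $f(z)=\langle f,k_z\rangle$ and $f'(z)=\langle f,\ell_z\rangle$, the latter in a local coordinate.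

**Images.** If $0\ne f\in H$, then $f$ is nonconstant, $f(\Omega)$ is open and nonempty, and
$$0<|f(\Omega)|\le\int_\Omega|f'|^2dA=\|f\|^2 .\tag{2}$$
Indeed, off the countable set $Z$ of zeros of $df$, cover $\Omega\setminus Z$ by countably many open sets on which $f$ is injective, and cut these down to disjoint Borel sets $B_k$ with union $\Omega\setminus Z$. Then $\int_{B_k}|f'|^2dA=|f(B_k)|$. Sum over $k$ and note that $f(Z)$ is countable.

If $H=\{0\}$, then $D(\Omega)=M(\Omega)$ is the space of constants, and Theorems 5 and 7 are trivial (take $\psi=1$, respectively $\varphi_n=F$). From now on $H\ne\{0\}$. The letter $C$ denotes *absolute* constants that may change from line to line.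

## 4. Theorem 5 from a Carleson weight and a one-variable function

The proof rests on two statements, which will be proved in Sections 5 to 7.

**Proposition 9.** Let $\tau_0\,dA$ be a finite measure on $\Omega$ with $\tau_0\ge0$, of mass $\le1$. There are finitely or countably many (possibly no) nonzero $f_i\in H$ with $\sum\|f_i\|^2\le1$ such that, with $\rho=\sum|f_i|^2$ and $\tau=\tau_0+\sum|f_i'|^2$,
$$\int_\Omega|f|^2\,\frac{\tau}{(1+\rho)^2}\,dA\le\tfrac12\|f\|^2\qquad(f\in H).\tag{3}$$

**Lemma 10.** Let $E\subset\mathbb C$ be open, $0<|E|\le\varepsilon<\infty$. There is a continuous $\Lambda:\mathbb C\to\mathbb C$, analytic on $E$, with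
$$\text{(a) }\operatorname{Re}\Lambda(w)\ge2\log(1+|w|^2)-C\varepsilon,\qquad\text{(b) }|\Lambda(w)|\le C(|w|^2+\varepsilon)\qquad(w\in\mathbb C),$$
$$\text{(c) }|\Lambda'(w)|\le C(|w|+\sqrt\varepsilon)\qquad(w\in E).$$

Here is why one asks for exactly these. The left side of (3) contains the unknown $f_i$ twice, in $\rho$ and in $\tau$. This is deliberate. Suppose we damp $F$ by an analytic $\psi$ built from functions $g_i$ (the $f_i$ together with the given $F_j$), and put $R=1+\sum|g_i|^2$. To use (3) for $\varphi=\psi F$ we want $|\varphi'|^2\le C\tau R^{-2}$. Now $\varphi'=\psi F'+\psi'F$ with $|F'|^2\le\tau$ and $|F|^2\le R$, so it is enough to have $|\psi|\le CR^{-1}$ and $|\psi'|^2\le CR^{-3}\tau$. The derivative $\psi'$ contains the $g_i'$, so $\tau$ must dominate $\sum|g_i'|^2$; that is why $\sum|f_i'|^2$ is in $\tau$. Next, $\log R$ is not the real part of an analytic function, so we cannot take $\log\psi$ to have real part a multiple of $-\log R$. But $\prod(1+|g_i|^2)\ge R$, and this product can be treated one factor at a time, through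 a function of the single complex variable $w=g_i(z)$ on the image $g_i(\Omega)$, whose area is at most $\|g_i\|^2$. If $\psi=\exp(-\sum\Lambda_i(g_i))$, then Cauchy–Schwarz and (c) give $|\psi'|^2\le C|\psi|^2R\tau$, so $|\psi|\le CR^{-2}$ is what we want, and (a) with its factor $2$ gives it. The errors in (a), (b), (c) must be summable over $i$, which explains their dependence on $\varepsilon$.

**Proof of Theorem 5.**

**Step 1: normalization.** We have $\psi F_j=F_j(z_0)\psi+\psi(F_j-F_j(z_0))$, and $M(\Omega)$ is a vector space. So we may subtract constants from the $F_j$, discard those that become zero, and multiply each remaining one by a positive constant. Hence assume $0\ne F_j\in H$ and $\sum\|F_j\|^2\le1$. (If no functions remain, $\psi=1$ works.)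

**Step 2: the functions $g_i$.** Apply Proposition 9 with $\tau_0=\sum|F_j'|^2$, whose mass is $\sum\|F_j\|^2\le1$. We get $f_i,\rho,\tau$. Let $(g_i)$ be the family of all $F_j$ and all $f_i$, and put $\varepsilon_i=\|g_i\|^2$. Then
$$\sum\varepsilon_i\le2,\qquad\tau=\sum|g_i'|^2,\qquad\int_\Omega\tau\,dA\le2,\qquad R:=1+\sum|g_i|^2\ge1+\rho,$$
and $R$ is finite by (1).

**Step 3: the function $\psi$.** By (2) the sets $E_i=g_i(\Omega)$ are open with $0<|E_i|\le\varepsilon_i$. Let $\Lambda_i$ be the function of Lemma 10 for $(E_i,\varepsilon_i)$. Then $G_i=\Lambda_i\circ g_i$ is analytic on $\Omega$. By (b) and (1), on a compact $K$ we have $|G_i|\le C(|g_i|^2+\varepsilon_i)\le C(C_K^2+1)\varepsilon_i$, so $\sum G_i$ converges locally uniformly and may be differentiated term by term. Define the zero-free analytic function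
$$\psi=\exp\Big(-\sum_iG_i\Big).$$

**Step 4: size of $\psi$ and $\psi'$.** By (a) and $\prod(1+a_i)\ge1+\sum a_i$ for $a_i\ge0$,
$$|\psi|\le e^{C\sum\varepsilon_i}\prod(1+|g_i|^2)^{-2}\le CR^{-2}.\tag{4}$$
By (c), $|\Lambda_i'(g_i)|^2\le C(|g_i|^2+\varepsilon_i)$, and $\sum(|g_i|^2+\varepsilon_i)\le(R-1)+2\le3R$. With Cauchy–Schwarz,
$$|\psi'|^2=|\psi|^2\Big|\sum\Lambda_i'(g_i)g_i'\Big|^2\le|\psi|^2\sum C(|g_i|^2+\varepsilon_i)\sum|g_i'|^2\le C|\psi|^2R\,\tau\le CR^{-3}\tau.\tag{5}$$

**Step 5: $\psi$ and $\psi F_j$ are multipliers.** Let $\varphi=\psi$ or $\varphi=\psi F_j$. As $|F_j|^2\le R$ and $|F_j'|^2\le\tau$, (4) gives $|\varphi|\le C$, and (4) and (5) give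
$$|(\psi F_j)'|^2\le2|F_j'|^2|\psi|^2+2|F_j|^2|\psi'|^2\le CR^{-4}\tau+CR^{-2}\tau .$$
Since $R\ge1$, in both cases
$$|\varphi'|^2\le CR^{-2}\tau\le C\,\frac{\tau}{(1+\rho)^2}.\tag{6}$$
Hence $\int|\varphi'|^2dA\le C\int\tau\,dA\le2C$, and by (3) $\int|\varphi'|^2|f|^2dA\le\frac C2\|f\|^2$ for $f\in H$. Lemma 3 gives $\varphi\in M(\Omega)$. $\blacksquare$

## 5. A self-consistent Carleson weight by Kakutani's theorem

We now prove Proposition 9. First ignore the self-reference. Given a finite measure $\mu$, how does one find $\rho=\sum|f_i|^2$ with $\sum\|f_i\|^2\le1$ such that $(1+\rho)^{-2}\mu$ is a Carleson measure? Read (3) as a first-order condition. The function $\Phi(x)=x/(1+x)$ has $\Phi'(x)=(1+x)^{-2}$. If $\rho$ maximizes $\int\Phi(\rho)\,d\mu$ over a convex set of competitors, then moving from $\rho$ toward a competitor $|f|^2$ with $\|f\|=1$ cannot increase the integral, so $\int(1+\rho)^{-2}(|f|^2-\rho)\,d\mu\le0$. Since $\rho(1+\rho)^{-2}\le\frac14$, this is the Carleson inequality. But $\mu$ has to contain $\sum|f_i'|^2dA$, where the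 $f_i$ come from the maximizer. So $\rho$ must be a maximizer for a measure that depends on $\rho$, and this calls for a fixed point.

**Kakutani's theorem.** Let $\mathcal T$ be a nonempty compact convex subset of a finite-dimensional real vector space, and let $B$ assign to each $T\in\mathcal T$ a nonempty convex subset $B(T)\subset\mathcal T$ such that the graph $\{(T,S):S\in B(T)\}$ is closed. Then $T\in B(T)$ for some $T$.

**Proof of Proposition 9.**

**Step 1: operators as bookkeeping.** The purpose is to make the sums $\sum|f_i|^2$ and $\sum|f_i'|^2$ depend linearly on one object. Let $T$ be a positive operator on $H$ with finite trace, $T=\sum_is_i\langle\cdot,e_i\rangle e_i$ with $e_i$ orthonormal and $s_i>0$. Put $f_i=\sqrt{s_i}\,e_i$. Then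
$$\rho_T(z):=\langle Tk_z,k_z\rangle=\sum_is_i|\langle k_z,e_i\rangle|^2=\sum|f_i(z)|^2,\qquad\sigma_T(z):=\langle T\ell_z,\ell_z\rangle=\sum|f_i'(z)|^2 .$$
Both are linear in $T$ (and defined by the inner products also for differences of such operators), and $\int\sigma_T\,dA=\sum\|f_i\|^2=\operatorname{tr}T$. For example, $T=\langle\cdot,f\rangle f$ gives $\rho_T=|f|^2$, $\sigma_T=|f'|^2$ and $\operatorname{tr}T=\|f\|^2$. If $A$ is self-adjoint of finite rank, the splitting $A=A_+-A_-$ gives
$$\int_\Omega|\sigma_A|\,dA\le\operatorname{tr}A_++\operatorname{tr}A_-=\operatorname{tr}|A| .\tag{7}$$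

**Step 2: the finite-dimensional problem.** Let $H_1\subset H_2\subset\cdots$ be finite-dimensional nonzero subspaces of $H$ with dense union. Let $\mathcal T_n$ be the set of operators $T\ge0$ on $H_n$, extended by $0$ on $H_n^\perp$, with $\operatorname{tr}T\le1$. It is a nonempty compact convex subset of the finite-dimensional real space of self-adjoint operators on $H_n$. Put $d\mu_T=(\tau_0+\sigma_T)\,dA$, a measure of mass $\le2$, and
$$J(S,T)=\int_\Omega\Phi(\rho_S)\,d\mu_T,\qquad S,T\in\mathcal T_n .$$
Since $\Phi$ is concave with $0\le\Phi\le1$ and $\rho_S$ is linear in $S$, $J$ is concave in $S$.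

*$J$ is jointly continuous.* Let $S_m\to S$ and $T_m\to T$. By (7), $\mu_{T_m}\to\mu_T$ in total variation, and $0\le\Phi\le1$, so $\int\Phi(\rho_{S_m})\,d(\mu_{T_m}-\mu_T)\to0$. Also $\rho_{S_m}\to\rho_S$ pointwise, so $\int\Phi(\rho_{S_m})\,d\mu_T\to\int\Phi(\rho_S)\,d\mu_T$ by dominated convergence.

**Step 3: the fixed point.** Let $B(T)=\{S\in\mathcal T_n:J(S,T)=\max_{\mathcal T_n}J(\cdot,T)\}$. It is nonempty and compact by continuity and convex by concavity. Its graph is closed: if $S_m\in B(T_m)$, $S_m\to S$, $T_m\to T$, then $J(S_m,T_m)\ge J(S',T_m)$ for every $S'\in\mathcal T_n$, and in the limit $J(S,T)\ge J(S',T)$. By Kakutani's theorem there is $T_n\in\mathcal T_n$ with $T_n\in B(T_n)$.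

**Step 4: the first-order condition.** Let $S\in\mathcal T_n$ and $S_t=(1-t)T_n+tS$ for $0<t\le1$. Because $\Phi$ is concave, the difference quotients
$$q_t=\frac{\Phi(\rho_{S_t})-\Phi(\rho_{T_n})}t$$
increase as $t\downarrow0$, with limit $\Phi'(\rho_{T_n})(\rho_S-\rho_{T_n})$. Moreover $q_t\ge q_1\ge-1$, and $\int q_t\,d\mu_{T_n}\le0$ because $T_n$ maximizes $J(\cdot,T_n)$. Monotone convergence, applied to $q_t+1\ge0$ and the finite measure $\mu_{T_n}$, gives $\int\Phi'(\rho_{T_n})(\rho_S-\rho_{T_n})\,d\mu_{T_n}\le0$. As $x\Phi'(x)=x(1+x)^{-2}\le\frac14$,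
$$\int_\Omega\frac{\rho_S}{(1+\rho_{T_n})^2}\,d\mu_{T_n}\le\tfrac14\mu_{T_n}(\Omega)\le\tfrac12 .$$
For $0\ne f\in H_n$ take $S=\langle\cdot,f\rangle f/\|f\|^2$, for which $\operatorname{tr}S=1$ and $\rho_S=|f|^2/\|f\|^2$. We get
$$\int_\Omega|f|^2\,\frac{\tau_0+\sigma_{T_n}}{(1+\rho_{T_n})^2}\,dA\le\tfrac12\|f\|^2\qquad(f\in H_n).\tag{8}$$

**Step 5: $n\to\infty$.** The purpose is to pass from $H_n$ to $H$. Since $T_n\ge0$ and $\operatorname{tr}T_n\le1$, we have $\|T_n\|\le1$. As $H$ is separable, a diagonal argument gives a subsequence along which $\langle T_nx,y\rangle$ converges for all $x,y$ in a countable dense set, hence for all $x,y\in H$. The limit is $\langle Tx,y\rangle$ for a bounded $T\ge0$. For an orthonormal basis $(u_k)$ of $H$, Fatou's lemma for sums gives $\sum_k\langle Tu_k,u_k\rangle\le\liminf\operatorname{tr}T_n\le1$. So $T$ is a positive operator with $\operatorname{tr}T\le1$; in particular it is compact and has a spectral decomposition as in Step 1, which gives finitely or countably many nonzero $f_i\in H$ with $\sum\|f_i\|^2=\operatorname{tr}T\le1$.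 Taking $x=y=k_z$ and $x=y=\ell_z$ we see that $\rho_{T_n}\to\rho_T=\rho$ and $\sigma_{T_n}\to\sigma_T$ pointwise.

If $f\in\bigcup H_m$, then (8) holds for all large $n$, and Fatou's lemma gives (3) for $f$ with $\tau=\tau_0+\sigma_T$. For general $f\in H$ choose $h_m\in\bigcup H_n$ with $h_m\to f$ in $H$, hence pointwise. Fatou's lemma once more gives (3). $\square$

## 6. Correcting $\log(1+|w|^2)$ on a set of finite area

We turn to Lemma 10. To see where its content lies, take $E=\{|w|<r\}$ and $\varepsilon=\pi r^2$. Then $2\log(1+|w|^2)\le2r^2=\frac2\pi\varepsilon$ on $E$, so $\Lambda=0$ satisfies all three bounds at the points of $E$ (and the points of $E$ are the only ones that Section 4 uses). The difficulty is a set of small area that reaches far from the origin.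

The function $L(w)=\log(1+|w|^2)$ has the right real part, but it is not analytic: with $\partial=\partial_w$, $\bar\partial=\partial_{\bar w}$,
$$b:=\bar\partial L=\frac w{1+|w|^2},\qquad\partial L=\bar b .$$
To remove $\bar\partial L$ on $E$ we subtract a function $u$ with $\bar\partial u=b$ on $E$, small compared with $L$. Two classical operators enter. The Cauchy transform of $f\in L^1\cap L^\infty$ is $u(w)=-\frac1\pi\int\frac{f(\zeta)}{\zeta-w}dA(\zeta)$, and the Beurling transform is
$$Sf(w)=-\frac1\pi\,\mathrm{p.v.}\!\int\frac{f(\zeta)}{(\zeta-w)^2}\,dA(\zeta).$$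
The textbook facts we use, for $f,h\in L^2(\mathbb C)$, are these.

- The principal value exists a.e., and $S$ is unitary on $L^2$.
- $\int(Sf)h\,dA=\int f\,Sh\,dA$ (the Fourier multiplier of $S$ is even).
- $\bar\partial Sf=\partial f$ in distributions.
- For $f\in L^1\cap L^\infty$ the Cauchy transform $u$ is continuous, with $\bar\partial u=f$ and $\partial u=Sf$ in distributions.

*Example.* For $f=\chi_{\{|w|<r\}}$ one has $u=\bar w$ for $|w|\le r$ and $u=r^2/w$ for $|w|\ge r$: this function is continuous, vanishes at infinity and has the correct $\bar\partial$. Hence $Sf=\partial u$ is $0$ inside the disc and $-r^2/w^2$ outside, so $\|Sf\|_\infty\le1$.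

The first choice is $u$ = the Cauchy transform of $\chi_Eb$ and $\Lambda=4(L-u)$. It is analytic on $E$, and the proof in Section 7 shows that (a) and (b) hold for it. It breaks at (c). On $E$ we have $\Lambda'=4(\bar b-S(\chi_Eb))$, and since $|b(\zeta)-b(w)|\le|\zeta-w|$ (checked in Section 7), $S(\chi_Eb)$ differs from $b\,S\chi_E$ by at most $\frac1\pi\int_E\frac{dA(\zeta)}{|\zeta-w|}$, which is bounded when $|E|<\infty$. So we are led to $S\chi_E$, and this need not be bounded.

**Example 11.** Let $E$ be the open square $1<\operatorname{Re}w<2$, $0<\operatorname{Im}w<1$. Fix $w\in E$ and apply Green's formula $\int_U\bar\partial G\,dA=\frac1{2i}\oint_{\partial U}G\,d\zeta$ to $G=\bar\zeta/(\zeta-w)^2$ on $E\setminus\overline{D(w,\delta)}$. On $|\zeta-w|=\delta$ we have $\bar\zeta=\bar w+\delta^2/(\zeta-w)$, so the circle contributes $0$. Integrating by parts along the closed curve $\partial E$,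
$$S\chi_E(w)=-\frac1{2\pi i}\oint_{\partial E}\frac{\bar\zeta\,d\zeta}{(\zeta-w)^2}=-\frac1{2\pi i}\oint_{\partial E}\frac{d\bar\zeta}{\zeta-w} .$$
On horizontal sides $d\bar\zeta=d\zeta$, on vertical sides $d\bar\zeta=-d\zeta$. Let $w\to1$ within $E$. The bottom side, from $1$ to $2$, contributes to $\operatorname{Re}\oint$ the amount $\log|2-w|-\log|1-w|$. The left side, traversed from $1+i$ to $1$, contributes $-(\log|1-w|-\log|1+i-w|)$. The other two sides stay bounded. So $|S\chi_E(w)|\ge\frac1\pi\log\frac1{|1-w|}-C$. Since $b(w)\to b(1)=\frac12$, the function $\Lambda'$ above is unbounded on $E$, while (c) would bound it there by $C(\sqrt5+\sqrt\varepsilon)$.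

For this square the remedy is visible: replace $\chi_E$ by the indicator of a disc that contains $E$. Only two properties of $\chi_E$ matter in the construction, namely that it equals $1$ on $E$ and that its values are in $[0,1]$ with integral $\le C|E|$. So we look for $\eta\ge\chi_E$ with $S\eta$ bounded. For an arbitrary $E$, one large disc would cost too much area, and the existence of $\eta$ is a genuine lemma.

## 7. A majorant of $\chi_E$ with bounded Beurling transform

**Lemma 12.** There are absolute constants $C_1,C_2$ such that for every measurable $E\subset\mathbb C$ with $0<|E|<\infty$ there is $\eta$ with $\chi_E\le\eta\le1$, $\int\eta\,dA\le C_1|E|$ and $\|S\eta\|_\infty\le C_2$.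

By duality, $\|S\eta\|_\infty\le C_2$ means $|\int\eta\,Sg\,dA|\le C_2$ for all $g\in L^1\cap L^2$ with $\|g\|_1\le1$. The order of quantifiers is one $\eta$ for all $g$. Suppose we reverse it and let $\eta$ depend on $g$. Then we may enlarge $E$ by the set where $g$ is badly behaved, and the Calderón–Zygmund decomposition applies. A minimax theorem then restores the order.

**Step 1: one $g$ at a time.** *Claim: for every $g\in L^1\cap L^2$ with $\|g\|_1\le1$ there is an open set $O$ with $|O|\le C|E|$ and $|\int\eta\,Sg\,dA|\le C$, where $\eta=\chi_{E\cup O}$.*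

Let $\lambda=1/|E|$ and $O=\{M|g|>\lambda\}$, where $M|g|(w)$ is the supremum of the averages of $|g|$ over open discs centered at $w$. As $M|g|$ is lower semicontinuous, $O$ is open. The weak $(1,1)$ inequality gives $|O|\le C/\lambda=C|E|$; in particular $O\ne\mathbb C$. By Lebesgue's differentiation theorem $|g|\le\lambda$ a.e. on $O^c$. If $O=\emptyset$, the estimates below hold with the terms that involve $O$ absent.

Let $O=\bigcup Q_j$ be a Whitney decomposition (Stein, *Singular Integrals*, Ch. VI): closed squares with disjoint interiors and diameters $d_j$, with $d_j\le\operatorname{dist}(Q_j,O^c)\le4d_j$, such that the concentric squares $Q_j^*=\frac98Q_j\subset O$ have bounded overlap. Choose $p\in O^c$ with $\operatorname{dist}(p,Q_j)\le4d_j$. Then $Q_j\subset D(p,6d_j)$, $M|g|(p)\le\lambda$ and $d_j^2=2|Q_j|$, so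
$$\int_{Q_j}|g|\,dA\le36\pi d_j^2\lambda\le C\lambda|Q_j|;\qquad|g|\le\lambda\ \text{ a.e. on }O^c.\tag{9}$$

Write $\int\eta\,Sg=\int_OSg+\int_{E\setminus O}Sg$.

*The part over $O$.* By symmetry of $S$, $\int_OSg=\int g\,h$ with $h=S\chi_O$ and $\|h\|_2=|O|^{1/2}$. On $O^c$, since $\int_{O^c}|g|^2\le\lambda\|g\|_1\le\lambda$,
$$\int_{O^c}|gh|\,dA\le\Big(\int_{O^c}|g|^2\Big)^{1/2}\|h\|_2\le\lambda^{1/2}|O|^{1/2}\le C .$$
On $O$ the function $g$ may be large, but there $\bar\partial h=\partial\chi_O=0$, so $h$ is analytic on $O$ (after correction on a null set, by Weyl's lemma). Let $s_j$ be the side of $Q_j$. A disc of radius $s_j/16$ centered at a point of $Q_j$ lies in $Q_j^*$, so the mean value property gives $\sup_{Q_j}|h|\le C|Q_j|^{-1}\int_{Q_j^*}|h|$. With (9), bounded overlap and Cauchy–Schwarz,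
$$\sum_j\int_{Q_j}|gh|\,dA\le C\lambda\sum_j\int_{Q_j^*}|h|\,dA\le C\lambda\int_O|h|\,dA\le C\lambda|O|^{1/2}\|h\|_2=C\lambda|O|\le C .$$

*The part over $E\setminus O$.* Let $a_j$ be the mean of $g$ over $Q_j$, $b_j=(g-a_j)\chi_{Q_j}$ and $G=g\chi_{O^c}+\sum a_j\chi_{Q_j}$. (These $b_j$ are not related to the function $b$ of Section 6.) Then $g=G+\sum b_j$, with convergence in $L^2$, because the $b_j$ have essentially disjoint supports and $\|b_j\|_2\le\|g\chi_{Q_j}\|_2$. By (9), $|G|\le C\lambda$, and $\|G\|_1\le\|g\|_1\le1$, so $\|G\|_2^2\le C\lambda$ and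
$$\int_E|SG|\,dA\le|E|^{1/2}\|SG\|_2=|E|^{1/2}\|G\|_2\le|E|^{1/2}(C\lambda)^{1/2}\le C .$$
Let $\zeta_j$ be the center of $Q_j$ and $w\in O^c$. If $\xi\in Q_j$, then $|\xi-w|\ge d_j$, hence $|\zeta_j-w|\le|\xi-w|+d_j\le2|\xi-w|$. Integrating the derivative $-2(\xi-w)^{-3}$ of $(\xi-w)^{-2}$ along the segment from $\zeta_j$ to $\zeta$, which lies in $Q_j$, and using $\int b_j=0$,
$$|Sb_j(w)|\le\frac1\pi\int_{Q_j}|b_j(\zeta)|\left|\frac1{(\zeta-w)^2}-\frac1{(\zeta_j-w)^2}\right|dA(\zeta)\le\frac{Cd_j}{|\zeta_j-w|^3}\,\|b_j\|_1 .$$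
As $|\zeta_j-w|\ge d_j$ on $O^c$ and $\int_{|\zeta_j-w|\ge d_j}d_j|\zeta_j-w|^{-3}dA(w)=2\pi$, we get $\int_{O^c}|Sb_j|\le C\|b_j\|_1$. The partial sums of $\sum Sb_j$ converge to $S\sum b_j$ in $L^2$, hence a.e. along a subsequence, so by Fatou's lemma
$$\int_{O^c}\Big|S\sum b_j\Big|\,dA\le C\sum\|b_j\|_1\le2C\|g\|_1\le C .$$
Since $E\setminus O$ lies both in $E$ and in $O^c$, $|\int_{E\setminus O}Sg|\le\int_E|SG|+\int_{O^c}|S\sum b_j|\le C$. The claim is proved.

**Step 2: one $\eta$ for all $g$.** We use **Sion's minimax theorem**: if $P$ is a compact convex set and $Y$ a convex set in topological vector spaces, and $\Gamma$ is real-valued on $P\times Y$, affine and continuous in each variable separately, then $\min_{\eta\in P}\sup_{g\in Y}\Gamma=\sup_{g\in Y}\min_{\eta\in P}\Gamma$.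

Let $C_1$ be such that $|E\cup O|\le C_1|E|$ in Step 1, and let
$$P=\Big\{\eta:\chi_E\le\eta\le1\text{ a.e.},\ \int\eta\,dA\le C_1|E|\Big\}.$$
$P$ is convex, nonempty, bounded in $L^2$ (as $\eta^2\le\eta$), and norm-closed in $L^2$ (pass to an a.e. convergent subsequence and use Fatou's lemma). Hence $P$ is weakly compact. Let $Y$ be the closed unit ball of $L^1$. For a general $g\in Y$ the function $Sg$ need not be in $L^2$, so we smooth. Let $\theta_\delta\ge0$ be a radial smooth mollifier supported in $|z|<\delta$ with $\int\theta_\delta=1$, and put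
$$\Gamma(\eta,g)=\operatorname{Re}\int(\theta_\delta*S\eta)\,g\,dA=\operatorname{Re}\int(S\eta)(\theta_\delta*g)\,dA=\operatorname{Re}\int\eta\,S(\theta_\delta*g)\,dA ;$$
the second form is Fubini's theorem with $\theta_\delta$ even, the third is the symmetry of $S$. Here $\theta_\delta*g\in L^1\cap L^2$ has $L^1$ norm $\le1$. Since $S(\theta_\delta*g)\in L^2$, $\Gamma(\cdot,g)$ is affine and weakly continuous on $P$. Since $\theta_\delta*S\eta\in L^\infty$ (Cauchy–Schwarz), $\Gamma(\eta,\cdot)$ is real-linear and norm continuous on $Y$, and its supremum over $Y$ is $\|\theta_\delta*S\eta\|_\infty$. Sion's theorem, and then Step 1 applied to $\theta_\delta*g$, give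
$$\min_{\eta\in P}\|\theta_\delta*S\eta\|_\infty=\min_{\eta\in P}\sup_{g\in Y}\Gamma(\eta,g)=\sup_{g\in Y}\min_{\eta\in P}\Gamma(\eta,g)\le C_2 .$$

**Step 3: removing the mollifier.** So there are $\eta_\delta\in P$ with $\|\theta_\delta*S\eta_\delta\|_\infty\le C_2$. Along a sequence $\delta\to0$ we have $\eta_\delta\rightharpoonup\eta\in P$ weakly in $L^2$. For $\phi\in L^1\cap L^2$, $\theta_\delta*\phi\to\phi$ in $L^2$, hence $S(\theta_\delta*\phi)\to S\phi$ strongly in $L^2$, and
$$\int(\theta_\delta*S\eta_\delta)\phi\,dA=\int\eta_\delta\,S(\theta_\delta*\phi)\,dA\to\int\eta\,S\phi\,dA=\int(S\eta)\phi\,dA .$$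
The left side is at most $C_2\|\phi\|_1$ in modulus. So $|\int(S\eta)\phi|\le C_2\|\phi\|_1$ for all $\phi\in L^1\cap L^2$, which means $\|S\eta\|_\infty\le C_2$. This proves Lemma 12. $\square$

**Proof of Lemma 10.**

**Step 1: properties of $b$.** We compute $\partial b=(1+|w|^2)^{-2}$ and $\bar\partial b=-w^2(1+|w|^2)^{-2}$. Hence $|\partial b|+|\bar\partial b|=(1+|w|^2)^{-1}\le1$, and $b$ is Lipschitz with constant $1$. From $\frac x{1+x}\le\log(1+x)\le x$ for $x\ge0$,
$$|b|^2\le\frac{|w|^2}{1+|w|^2}\le L\le|w|^2 .\tag{10}$$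

**Step 2: definition of $\Lambda$.** Take $\eta$ from Lemma 12 for $E$, so that $\int\eta\le C_1|E|\le C_1\varepsilon$. Let $u$ be the Cauchy transform of $\eta b\in L^1\cap L^\infty$, and put $\Lambda=4(L-u)$, a continuous function. Since $\eta=1$ a.e. on $E$, $\bar\partial\Lambda=4b(1-\eta)=0$ on $E$ in distributions, so $\Lambda$ is analytic on the open set $E$ by Weyl's lemma.

**Step 3: (a) and (b).** Among all $\eta$ with $0\le\eta\le1$ and $\int\eta\le C_1\varepsilon$, the integral $\int\eta(\zeta)|\zeta-w|^{-1}dA(\zeta)$ is largest for the indicator of the disc of area $C_1\varepsilon$ centered at $w$, so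
$$\int\frac{\eta(\zeta)}{|\zeta-w|}\,dA(\zeta)\le2\sqrt{\pi C_1\varepsilon}.\tag{11}$$
With $|b(\zeta)|\le|b(w)|+|\zeta-w|$, then $xy\le\frac12(x^2+y^2)$, then (10),
$$|u(w)|\le\frac1\pi\int\frac{\eta(\zeta)|b(\zeta)|}{|\zeta-w|}\,dA(\zeta)\le C(|b(w)|\sqrt\varepsilon+\varepsilon)\le\tfrac12|b(w)|^2+C\varepsilon\le\tfrac12L(w)+C\varepsilon .$$
Hence $\operatorname{Re}\Lambda\ge4L-2L-C\varepsilon=2L-C\varepsilon$, which is (a), and $|\Lambda|\le6L+C\varepsilon\le6|w|^2+C\varepsilon$, which gives (b).

**Step 4: (c).** On $E$ we have $\Lambda'=\partial\Lambda=4(\bar b-S(\eta b))$ a.e. For a.e. $w$ both principal values $S(\eta b)(w)$ and $S\eta(w)$ exist, and by the Lipschitz bound and (11)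
$$|S(\eta b)(w)-b(w)S\eta(w)|\le\frac1\pi\int\eta(\zeta)\frac{|b(\zeta)-b(w)|}{|\zeta-w|^2}\,dA(\zeta)\le\frac1\pi\int\frac{\eta(\zeta)}{|\zeta-w|}\,dA(\zeta)\le C\sqrt\varepsilon .$$
Together with $\|S\eta\|_\infty\le C_2$ this gives $|\Lambda'(w)|\le C(|b(w)|+\sqrt\varepsilon)\le C(|w|+\sqrt\varepsilon)$ for a.e. $w\in E$, hence for every $w\in E$ by continuity of $\Lambda'$. $\square$

This completes the proof of Theorem 5, and with it the proof of the conjecture (Corollary 6).

## 8. Density: scaling the functions $g_i$

For Theorem 7 we want denominators $\psi_t\to1$ such that $\psi_tF\to F$ in $H$. We run the construction with $tg_i$ in place of $g_i$ and let $t\to0$. The measure $\tau$ and the Carleson inequality (3) stay fixed.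

**Proof of Theorem 7.**

**Step 1: the multipliers $\psi_tF$.** Constants are multipliers and $M(\Omega)$ is a vector space, so we may assume $F\in H$ and $0<\|F\|\le1$ (for $F$ constant there is nothing to do). Use Section 4 with the single function $F$; this gives $(g_i)$, $\varepsilon_i$, $\tau$, $R$, $\rho$, where $F$ is one of the $g_i$. For $0<t\le1$ let $\Lambda_{i,t}$ be the function of Lemma 10 for the open set $tE_i=(tg_i)(\Omega)$ and the number $t^2\varepsilon_i\ge|tE_i|$. Put
$$\psi_t=\exp\Big(-\sum_i\Lambda_{i,t}(tg_i)\Big),\qquad R_t=1+t^2\sum|g_i|^2 .$$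
Convergence is as in Section 4. Note that $R_t=(1-t^2)+t^2R\ge t^2R$ and $R_t\ge t^2|F|^2$. As in (4) and (5),
$$|\psi_t|\le CR_t^{-2},\qquad|\psi_t'|^2\le|\psi_t|^2\sum Ct^2(|g_i|^2+\varepsilon_i)\sum t^2|g_i'|^2\le Ct^4|\psi_t|^2R\,\tau .\tag{12}$$
For fixed $t$, the inequality $R_t\ge t^2R$ turns (12) into $|\psi_t|\le C_tR^{-2}$ and $|\psi_t'|^2\le C_tR^{-3}\tau$, with $C_t$ depending on $t$. These are (4) and (5) up to the constants, so Step 5 of Section 4 gives $\psi_t,\psi_tF\in M(\Omega)$. Also $(\psi_tF)(z_0)=0=F(z_0)$.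

**Step 2: convergence.** Since $(\psi_tF-F)'=(\psi_t-1)F'+\psi_t'F$, we treat two terms. By (b), $|\sum\Lambda_{i,t}(tg_i)|\le C\sum t^2(|g_i|^2+\varepsilon_i)\le Ct^2R\to0$ at each point. So $\psi_t\to1$ pointwise with $|\psi_t|\le C$, and $\int|F'|^2|\psi_t-1|^2dA\to0$ by dominated convergence. For the second term, (12) gives
$$|F|^2|\psi_t'|^2\le C\,(t^2|F|^2)(t^2R)\,\tau R_t^{-4}\le C\tau R_t^{-2}\le C\tau\in L^1,$$
and at each point $|F|^2|\psi_t'|^2\le Ct^4|F|^2R\,\tau\to0$. Dominated convergence gives $\int|F\psi_t'|^2dA\to0$. Hence $\psi_tF\to F$ in $H$; take $\varphi_n=\psi_{1/n}F$. $\blacksquare$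

## 9. Quotients, separation of points and absolute constants

**When there are nonconstant multipliers.** Since $M(\Omega)\subset D(\Omega)$, Corollary 6 has a trivial converse: on every connected Riemann surface, $M(\Omega)$ contains nonconstant functions if and only if $D(\Omega)$ does. For plane domains a result of Ahlfors and Beurling says that $D(\Omega)$ contains nonconstant functions if and only if $\Omega$ is conformally equivalent to a domain whose complement has positive two-dimensional measure. So this is also the condition for nonconstant multipliers.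

**Quotients.** On every connected Riemann surface each $F\in D(\Omega)$ equals $(\psi F)/\psi$, where numerator and denominator are multipliers and $\psi$ is zero-free. By construction $\psi$ is bounded, and so is $\psi F=F(z_0)\psi+\psi(F-F(z_0))$, since the second summand is bounded by Section 4. This strengthens the quotient theorem of Richter and Shields quoted in Section 2. One denominator serves any countable family. In particular $M(\Omega)$ separates two given points $a,b$ whenever $D(\Omega)$ does: if $F(a)\ne F(b)$ but $\psi(a)=\psi(b)$ and $(\psi F)(a)=(\psi F)(b)$, then dividing by $\psi(a)\ne0$ gives a contradiction.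

**Absolute constants.** If $F\in H$ and $0<\|F\|\le1$, no rescaling is needed in Section 4, and the proof gives $\psi$ such that $\varphi=\psi$ and $\varphi=\psi F$ satisfy
$$|\varphi|\le C,\qquad\int_\Omega|\varphi'|^2dA\le C,\qquad\int_\Omega|\varphi'|^2|f|^2dA\le C\|f\|^2\quad(f\in H).$$
Moreover $|\psi(z_0)|\ge e^{-C}$, because $g_i(z_0)=0$ and $|\Lambda_i(0)|\le C\varepsilon_i$ with $\sum\varepsilon_i\le2$. The constant $C$ does not depend on $\Omega$, $z_0$ or $F$.
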